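# Critical points of a realizable list need not be realizable

## Critical points in orders 2 and 3, and for a cycle plus a fixed point

Take an entrywise nonnegative matrix, form its characteristic polynomial, and differentiate. Are the roots of the derivative again the eigenvalues of a nonnegative matrix, of order one less?

A *list* is a finite multiset of complex numbers. We write $A\ge 0$ when every entry of $A$ is nonnegative.

**Definition (realizable list).** A list $\Lambda$ is realizable if there is a matrix $A\ge 0$ whose spectrum, with multiplicities, is $\Lambda$.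

For example, $\{1,-1\}$ is realized by $\begin{pmatrix}0&1\\1&0\end{pmatrix}$, while $\{1,-2\}$ is not realizable, since a nonnegative matrix has nonnegative trace.

**Definition (critical points).** For an $n\times n$ matrix $A$ with $n\ge2$, spectrum $\Lambda$ and $p(t)=\det(tI-A)$, the list $\Lambda'$ of critical points consists of the $n-1$ roots of $p'$, counted with multiplicity.

For example, $\Lambda=\{1,-1\}$ gives $p=t^2-1$ and $\Lambda'=\{0\}$.

The answer one would first guess is yes. The guess is stated as a conjecture in "On the realizability of the critical points of a realizable list" (https://github.com/AmberThrall/amberthrall.github.io).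

**Conjecture.** Let $\Lambda$ be the spectrum of a nonnegative matrix $A$, and let $\Lambda'$ be the critical points of $p(t)=\det(tI-A)$. Then $\Lambda'$ is realizable.

Let us test it. Throughout, $s_k(L)=\sum_{\lambda\in L}\lambda^k$, and $s_k=s_k(\Lambda)=\operatorname{tr}A^k$. If $A\ge0$, then $A^k\geq 0$, so $s_k\ge0$ for all $k\ge1$. We also need one inequality. Since $s_2=\sum_{i,j}a_{ij}a_{ji}\ge\sum_i a_{ii}^2$, the Cauchy–Schwarz inequality gives
$$s_1^2=\Big(\sum_i a_{ii}\Big)^2\le n\sum_i a_{ii}^2\le n\,s_2. \tag{1}$$

*Order 2.* Here $p'=2t-s_1$ and $\Lambda'=\{s_1/2\}$, realized by the $1\times1$ matrix $[s_1/2]$.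

*Order 3.* Here $p'=3t^2-2s_1t+e_2$ with $e_2=\frac12(s_1^2-s_2)$. The discriminant is $4s_1^2-12e_2=2(3s_2-s_1^2)\ge0$ by (1), so the critical points $\alpha\ge\beta$ are real. Their sum $\frac23s_1$ is nonnegative, so $\alpha\ge|\beta|$. If $\beta\ge0$, the diagonal matrix $\operatorname{diag}(\alpha,\beta)$ realizes $\Lambda'$. If $\beta<0$, the matrix $\begin{pmatrix}0&1\\-\alpha\beta&\alpha+\beta\end{pmatrix}$ is nonnegative and has characteristic polynomial $t^2-(\alpha+\beta)t+\alpha\beta$.

*All eigenvalues real and nonnegative.* By Rolle's theorem (with multiplicities) the critical points are real and lie between the smallest and the largest eigenvalue, so a nonnegative diagonal matrix realizes $\Lambda'$.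

For the next test, and for the rest of the talk, recall the companion matrix: the $m\times m$ matrix with ones just above the diagonal, last row $(c_0,c_1,\dots,c_{m-1})$ and zeros elsewhere has characteristic polynomial $t^m-c_{m-1}t^{m-1}-\dots-c_1t-c_0$. It is nonnegative when all $c_i\ge0$. With only $c_0=a$ nonzero it is a *weighted cycle matrix*, with characteristic polynomial $t^m-a$ (for $m=1$ it is $[a]$).

*A cycle plus a fixed point.* Let $p=(t-1)(t^m-1)$ with $m\geq 2$. Then $p'=(t^m-1)+m t^{m-1}(t-1)=(m+1)t^m-m\,t^{m-1}-1$, so
$$\frac{p'}{m+1}=t^m-\frac m{m+1}t^{m-1}-\frac1{m+1},$$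
which has a nonnegative companion matrix. The guess survives again.

The source records that the conjecture is known to hold for $n\le4$, and for $n\le6$ when $s_1(\Lambda)=0$.

## Averaging principal submatrices, and where convexity fails

Here is the natural attempt at a proof. Let $A(i)$ be $A$ with row and column $i$ deleted. The derivative of a determinant gives
$$p'(t)=\operatorname{tr}\operatorname{adj}(tI-A)=\sum_{i=1}^n\det\big(tI-A(i)\big),$$
so $p'/n$ is the average of $n$ characteristic polynomials of nonnegative matrices of order $n-1$. If the set of characteristic polynomials of nonnegative matrices of a given order were convex, the conjecture would follow.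

It is not convex, already in order 2. The polynomials $(t-2)^2$ and $t^2$ belong to $2I$ and to the zero matrix. Their average is $t^2-2t+2$, with roots $1\pm i$. No matrix $B\ge0$ has spectrum $\{1+i,1-i\}$, because its trace of squares would satisfy $s_1^2=4\le 2s_2$, whereas $s_2=(1+i)^2+(1-i)^2=0$. So the average must be used with more information about the $A(i)$, and the argument stops here.

## Power sums of the critical points

A second natural test is to compute the power sums of $\Lambda'$, which must be nonnegative if $\Lambda'$ is realizable.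

**Step 1: a formula for $s_k(\Lambda')$.** The purpose is to express the power sums of $\Lambda'$ through those of $\Lambda$. Let $p(t)=\prod_{i=1}^n(t-\lambda_i)$, $u=1/t$, and
$$M(u)=1+\frac1n\sum_{k\ge1}s_ku^k .$$
Expanding in powers of $u$,
$$\frac{p'}{p}=\sum_i\frac1{t-\lambda_i}=\frac1t\sum_i\sum_{k\ge0}\lambda_i^ku^k=\frac nt M(u),\qquad\text{so}\qquad \frac{p'(t)}{n\,t^{n-1}}=\frac{p(t)}{t^n}\,M(u).$$
In terms of the roots this reads
$$\prod_{\lambda'\in\Lambda'}(1-\lambda'u)=M(u)\prod_{\lambda\in\Lambda}(1-\lambda u).$$
Take logarithms of formal power series and use $\log(1-\lambda u)=-\sum_{k\ge1}\lambda^ku^k/k$. Comparing coefficients of $u^k$ gives $-s_k(\Lambda')/k=-s_k(\Lambda)/k+[u^k]\log M(u)$, that is,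
$$s_k(\Lambda')=s_k(\Lambda)-k\,[u^k]\log M(u)\qquad(k\ge1). \tag{2}$$

**Step 2: the first three power sums.** The purpose is to see whether small $k$ can refute the guess. From $\log(1+a)=a-\frac{a^2}2+\frac{a^3}3-\cdots$,
$$s_1(\Lambda')=\frac{n-1}n s_1,\qquad s_2(\Lambda')=\frac{n-2}n s_2+\frac{s_1^2}{n^2},\qquad s_3(\Lambda')=\frac{n-3}n s_3+\frac{3s_1s_2}{n^2}-\frac{s_1^3}{n^3}.$$
The first two are clearly nonnegative. For $n\ge3$ the third is too: by (1), $s_1^3/n^3\le s_1s_2/n^2$. So these three conditions never refute the guess when $n\geq 3$, and a negative power sum has to be sought at larger $k$.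

## What fails: three theorems

The guess is false. Call a nonnegative $n\times n$ matrix ($n\ge2$) a *counterexample of order $n$* if the critical points of its characteristic polynomial do not form a realizable list.

**Theorem A.** For every $n\ge6$ there is a counterexample of order $n$; there is even an entrywise positive one.

**Theorem B.** For every $n\ge7$ the weaker statement "$s_k(\Lambda')\ge0$ for all $k$" is already false. For $n=7$, $p(t)=(t-\frac12)(t^2-1)(t^4-1)$ gives $s_7(\Lambda')=-\frac{8593}{823543}<0$.

**Theorem C.** For every $n\ge8$ there is a counterexample with $s_1(\Lambda)=0$. For $n\ge9$ there is one in which some power sum $s_k(\Lambda')$ is negative.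

Together with the known cases, the conjecture holds for $n\le4$ and fails for every $n\ge6$. Restricted to trace zero, it holds for $n\le6$ and fails for every $n\ge8$. The arguments below do not settle $n=5$ in general, nor $n=7$ with trace zero.

There are two mechanisms. One forces a realizing matrix to split into blocks and finds a block with an impossible trace; it handles order 6, and order 8 with trace zero. The other makes an odd power sum negative by perturbing a polynomial for which it is zero.

## Frobenius blocks and a repeated Perron root

A square matrix $B\ge0$ is *irreducible* if the directed graph with an edge $i\to j$ whenever $b_{ij}>0$ is strongly connected; for $1\times1$ matrices we also require the entry to be nonzero. We recall the following textbook facts.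

**Perron–Frobenius.** The spectral radius $\rho(B)$ of a matrix $B\ge0$ is an eigenvalue of $B$. If $B$ is irreducible, this eigenvalue is simple and has an eigenvector with all entries positive.

**Frobenius normal form.** Every $B\ge0$ is permutation-similar to a block triangular matrix whose diagonal blocks are irreducible or $1\times1$ zero. The spectrum of $B$ is the union, with multiplicities, of the spectra of these blocks. Each block is a real matrix, so its spectrum is closed under complex conjugation.

For example, $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ has the two irreducible blocks $[1]$ and $[1]$, while $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ is a single irreducible block.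

Here is how to exploit this. Suppose $(t-1)^3$ divides $p$. Then $(t-1)^2$ divides $p'$, so $1$ is a repeated critical point. If $1$ is also the only positive critical point, any irreducible block of a realizing matrix has spectral radius $1$ and contains $1$ only once. Hence a block that contains a nonreal pair can use just *one* of the two $1$'s to compensate for the negative real part of the pair. The total trace may be nonnegative while the trace of that block is negative.

If $(t-1)^2$ divides $p$ but $(t-1)^3$ does not, then $1$ is a simple critical point and nothing in this argument forces a splitting. So we want three blocks, each with eigenvalue $1$, and we want $p'$ to have a nonreal pair $w,\bar w$ with $1+2\operatorname{Re}w<0$.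

## A counterexample of order 6

The simplest candidate is $p=(t-1)(t^2-1)(t^3-1)=(t-1)^3(t+1)(t^2+t+1)$. Write $p=(t-1)^3c$, so that $p'=(t-1)^2[3c+(t-1)c']$. With $c=t^3+2t^2+2t+1$,
$$3c+(t-1)c'=6t^3+7t^2+4t+1=(2t+1)(3t^2+2t+1).$$
So $\Lambda'=\{1,1,-\frac12,\frac{-1\pm i\sqrt2}3\}$. This list *is* realizable. The part $\{1,-\frac12\}$ belongs to $t^2-\frac12t-\frac12$, and the part $\{1,\frac{-1\pm i\sqrt2}3\}$ belongs to $(t-1)(t^2+\frac23t+\frac13)=t^3-\frac13t^2-\frac13t-\frac13$; both have nonnegative companion matrices. The three critical points other than $1,1$ have sum $-\frac76$, which is below $-1$, but the real one takes $-\frac12$ of it and leaves the pair with only $-\frac23$.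

So we tune the weights to push the real root toward $0$. Take
$$c=(t+a)(t^2+t+b),\qquad 0\le a,b\le1.$$
The factors $(t-1)(t+a)=t^2-(1-a)t-a$ and $(t-1)(t^2+t+b)=t^3-(1-b)t-b$ have nonnegative companion matrices. Expanding $c=t^3+(1+a)t^2+(a+b)t+ab$ gives
$$3c+(t-1)c'=6t^3+(2+5a)t^2+(2a+4b-2)t+(3ab-a-b).$$
Suppose the roots are a real $\gamma$ and a nonreal pair $w,\bar w$. The sum of the roots is $-\frac{2+5a}6$, so
$$1+\gamma+2\operatorname{Re}w=\frac{4-5a}6,\qquad 1+2\operatorname{Re}w=\frac{4-5a}6-\gamma .$$
Both are negative if $a>\frac45$ and $\gamma$ lies strictly between $-\frac{5a-4}6$ and $0$. A root near $0$ needs a small constant term $3ab-a-b$. For $a=\frac9{10}$ this term is $1.7b-0.9$, which is small and positive at $b=\frac35$. These are the weights we use.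

**Step 1: the matrix and its characteristic polynomial.** We fix the data. Let
$$A=[1]\oplus\begin{pmatrix}0&1\\ \frac9{10}&\frac1{10}\end{pmatrix}\oplus\begin{pmatrix}0&1&0\\0&0&1\\ \frac35&\frac25&0\end{pmatrix}\ge0 .$$
Then
$$p(t)=(t-1)\left(t^2-\tfrac1{10}t-\tfrac9{10}\right)\left(t^3-\tfrac25t-\tfrac35\right)=(t-1)^3c(t),$$
$$c(t)=\left(t+\tfrac9{10}\right)\left(t^2+t+\tfrac35\right)=t^3+1.9t^2+1.5t+0.54 .$$

**Step 2: the derivative.** We isolate the cubic factor. We have $p'=(t-1)^2[3c+(t-1)c']$, with
$$3c=3t^3+5.7t^2+4.5t+1.62,\qquad (t-1)c'=(t-1)(3t^2+3.8t+1.5)=3t^3+0.8t^2-2.3t-1.5 .$$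
Adding,
$$3c+(t-1)c'=6t^3+6.5t^2+2.2t+0.12=\tfrac1{50}Q(t),\qquad Q(t)=300t^3+325t^2+110t+6 .$$

**Step 3: the roots of $Q$.** We show that there is a nonreal pair and locate the real root. For a cubic $at^3+bt^2+ct+d$ (here $a,b,c,d$ are the coefficients of $Q$) the discriminant is $18abcd-4b^3d+b^2c^2-4ac^3-27a^2d^2$, which for $Q$ equals
$$1158300000-823875000+1278062500-1597200000-87480000=-72192500<0 .$$
A real cubic with negative discriminant has one real root $\gamma$ and a nonreal pair $w,\bar w$. Moreover,
$$Q\left(-\tfrac1{12}\right)=\frac{-25+325}{144}-\frac{110}{12}+6=-\frac{13}{12}<0<6=Q(0),$$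
so $-\frac1{12}<\gamma<0$. Since $\gamma+2\operatorname{Re}w=-\frac{325}{300}=-\frac{13}{12}$,
$$1+2\operatorname{Re}w=-\tfrac1{12}-\gamma<0,\qquad 1+\gamma+2\operatorname{Re}w=-\tfrac1{12}<0. \tag{3}$$

**Step 4: $\Lambda'=\{1,1,\gamma,w,\bar w\}$ is not realizable.** We find a block with negative trace. Suppose $B\ge0$ has spectrum $\Lambda'$, and let $B_0$ be the block of its Frobenius normal form that has $w$ as an eigenvalue. Since $B_0$ is real, it also has $\bar w$. Since $w\ne0$, $B_0$ is not a zero block, so it is irreducible. Its spectral radius is an eigenvalue of $B_0$, real, and at least $|w|>0$. The only positive real number in $\Lambda'$ is $1$, because $\gamma<0$. So $\rho(B_0)=1$, and $1$ is a simple eigenvalue of $B_0$. Hence the spectrum of $B_0$ is $\{1,w,\bar w\}$ or $\{1,\gamma,w,\bar w\}$. By (3), $\operatorname{tr}B_0<0$ in both cases, which contradicts $B_0\ge0$. So $A$ is a counterexample of order 6, and the conjecture is disproved. $\blacksquare$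

Power sums do not see this example. Indeed $Q(-\frac1{20})=1.275>0$, so $-\frac1{12}<\gamma<-\frac1{20}$. The product of the roots is $-\frac{6}{300}=-\frac1{50}$, so $|w|^2=\frac1{50|\gamma|}<\frac25$. For $k\ge2$ this gives $s_k(\Lambda')\ge2-|\gamma|^k-2|w|^k>2-\frac1{144}-\frac45>0$, and $s_1(\Lambda')=2-\frac{13}{12}=\frac{11}{12}>0$. A different construction is needed for Theorem B.

## Negative odd power sums from even cycles, for every order $n\ge7$

The idea is to start where an odd power sum of $\Lambda'$ is exactly zero. If every cycle has even length, then $p$ is an even polynomial times a power of $t$, $M$ is even in $u$, and by (2) every odd power sum of $\Lambda'$ vanishes. Now add a cycle of odd length $r$ with a small weight $\varepsilon$. The sign of $s_k(\Lambda')$ is decided by the first-order term in $\varepsilon$. By (2), for $k=r+6$ that term will turn out to be a negative multiple of $[u^6]\frac1{M_0}$, where $M_0$ is the series $M$ at $\varepsilon=0$. We want this coefficient to be positive.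

We use throughout that for $a\ge0$, $m\ge1$ and $j\ge1$ the roots of $t^m-a$ have $j$-th power sum $m\,a^{j/m}$ if $m\mid j$ and $0$ otherwise: the roots are $a^{1/m}$ times the $m$-th roots of unity.

Which even cycles should we take? Write $v=u^2$.

* One 2-cycle of weight $\delta>0$ is not enough. Then $M_0=1+\frac2n\cdot\frac{\delta v}{1-\delta v}=\frac{1-qv}{1-\delta v}$ with $q=(1-\frac2n)\delta$, and $[v^3]\frac{1-\delta v}{1-qv}=q^3-\delta q^2=-\frac{2\delta}n q^2<0$ for $n>2$.
* A 2-cycle and a 4-cycle, both of weight $1$, give $M_0=1+\mu_1v+\mu_2v^2+\mu_3v^3+\cdots$ with $\mu_1=\frac2n$, $\mu_2=\frac6n$, $\mu_3=\frac2n$. Then $[v^3]\frac1{M_0}=2\mu_1\mu_2-\mu_3-\mu_1^3=\frac{24n-2n^2-8}{n^3}$. This is positive exactly when $n^2-12n+4<0$, so for $7\le n\le11$ but not for $n\ge12$.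

In the second case the harmful term is $\mu_3$. If the 2-cycle has weight $\delta$, then $\mu_3=2\delta^3/n$ is cubic in $\delta$, while the helpful term $2\mu_1\mu_2$ is at least $16\delta/n^2$, which is linear in $\delta$. So a small $\delta$ cures the problem, and $\delta=\frac1n$ works for all $n$.

**Proposition.** Let $r\ge1$ be odd, $n\ge r+6$, $\delta=\frac1n$, $k=r+6$, and
$$p_\varepsilon(t)=t^{\,n-6-r}(t^2-\delta)(t^4-1)(t^r-\varepsilon),\qquad\varepsilon\ge0 .$$
Then $p_\varepsilon$ is the characteristic polynomial of a nonnegative matrix, and $s_k(\Lambda'_\varepsilon)<0$ for all sufficiently small $\varepsilon>0$.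

**Step 1: realizing $p_\varepsilon$.** We check that $p_\varepsilon$ is admissible. Take the direct sum of the zero matrix of order $n-6-r$ (absent if $n=r+6$) and the weighted cycle matrices of sizes $2,4,r$ with weights $\delta,1,\varepsilon$. For $r=1$ the last block is $[\varepsilon]$.

**Step 2: $s_k(\Lambda_\varepsilon)$ has no term of order $0$ or $1$ in $\varepsilon$.** This disposes of the first summand in (2). Here $k$ is odd, so the factors $t^2-\delta$ and $t^4-1$ contribute $0$ to $s_k(\Lambda_\varepsilon)$. The factor $t^r-\varepsilon$ contributes $r\varepsilon^{k/r}$ if $r\mid k$ and $0$ otherwise. Now $r\mid r+6$ means $r\mid6$, and $r$ is odd, so $r\in\{1,3\}$. The exponent $k/r$ is then $7$ or $3$. In every case $s_k(\Lambda_\varepsilon)$ and its $\varepsilon$-derivative vanish at $\varepsilon=0$.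

**Step 3: the value and the derivative at $\varepsilon=0$.** Put $f(\varepsilon)=s_k(\Lambda'_\varepsilon)$. Every coefficient of $M_\varepsilon$ is a polynomial in $\varepsilon$, and $[u^k]\log M_\varepsilon$ is a polynomial in finitely many of them, so by (2) $f$ is a polynomial in $\varepsilon$. Explicitly,
$$M_\varepsilon(u)=M_0(u)+\frac rn\sum_{m\ge1}\varepsilon^mu^{rm}=M_0(u)+\frac rn\varepsilon u^r+O(\varepsilon^2),$$
$$M_0(u)=1+\frac1n\Big(2\sum_{j\ge1}\delta^ju^{2j}+4\sum_{j\ge1}u^{4j}\Big).$$
Since $M_0$ is even in $u$, so is $\log M_0$. As $k$ is odd, $[u^k]\log M_0=0$, and with Step 2 we get $f(0)=0$. Differentiating $\log M_\varepsilon$ in $\varepsilon$ at $\varepsilon=0$ and using Step 2 again,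
$$f'(0)=-k\,[u^k]\frac{(r/n)u^r}{M_0(u)}=-\frac{kr}n\,[u^{6}]\frac1{M_0(u)},$$
because $k-r=6$.

**Step 4: $[u^6]\frac1{M_0}>0$.** This fixes the sign. With $v=u^2$ and $M_0=1+\mu_1v+\mu_2v^2+\mu_3v^3+\cdots$ we read off
$$\mu_1=\frac{2\delta}n=\frac2{n^2},\qquad \mu_2=\frac{4+2\delta^2}n=\frac{4+2n^{-2}}n\ge\frac4n,\qquad\mu_3=\frac{2\delta^3}n=\frac2{n^4}.$$
From $\frac1{1+a}=1-a+a^2-a^3+\cdots$ with $a=\mu_1v+\mu_2v^2+\mu_3v^3+\cdots$, the coefficient of $v^3$ is $-\mu_3+2\mu_1\mu_2-\mu_1^3$. Hence
$$[u^6]\frac1{M_0}=2\mu_1\mu_2-\mu_3-\mu_1^3\ \ge\ \frac{16}{n^3}-\frac2{n^4}-\frac8{n^6}=\frac{16n^3-2n^2-8}{n^6}>0 .$$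
So $f(0)=0$ and $f'(0)<0$, and therefore $f(\varepsilon)<0$ for all small $\varepsilon>0$. $\blacksquare$

**Step 5: consequences.** We choose $r$. Since realizable lists have nonnegative power sums, a negative one makes the matrix a counterexample.

* $r=1$, $k=7$: for every $n\ge7$ there is a counterexample with $s_7(\Lambda')<0$. This is the first statement of Theorem B.
* $r=3$, $k=9$: for every $n\ge9$ there is a counterexample with $s_9(\Lambda')<0$. Its trace is zero, because no cycle has length $1$. This is the second statement of Theorem C, and the first statement for $n\ge9$.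

## The seventh power sum in order 7

For the explicit part of Theorem B we take both even cycles of weight $1$, which the computation above allows for $n=7$, and a loop of weight $\varepsilon$:
$$p(t)=(t-\varepsilon)(t^2-1)(t^4-1)=t^7-t^5-t^3+t-\varepsilon(t^6-t^4-t^2+1).$$
It is realized by $[\varepsilon]$ together with a 2-cycle and a 4-cycle.

**Step 1: the monic derivative.** With $\varepsilon=7x$,
$$\tfrac17p'=t^6-6x\,t^5-\tfrac57t^4+4x\,t^3-\tfrac37t^2+2x\,t+\tfrac17 .$$

**Step 2: Newton's identities.** We compute $s_j=s_j(\Lambda')$ one after another. For a monic $t^6+a_1t^5+\dots+a_6$ they read $s_k=-a_1s_{k-1}-\dots-a_{k-1}s_1-k\,a_k$ for $k\le6$ and $s_7=-a_1s_6-\dots-a_6s_1$. Here they become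
$$\begin{aligned}
s_1&=6x,\\
s_2&=6x\,s_1+\tfrac{10}7=36x^2+\tfrac{10}7,\\
s_3&=6x\,s_2+\tfrac57s_1-12x=216x^3+\tfrac67x,\\
s_4&=6x\,s_3+\tfrac57s_2-4x\,s_1+\tfrac{12}7=1296x^4+\tfrac{48}7x^2+\tfrac{134}{49},\\
s_5&=6x\,s_4+\tfrac57s_3-4x\,s_2+\tfrac37s_1-10x=7776x^5+\tfrac{360}7x^3+\tfrac{190}{49}x,\\
s_6&=6x\,s_5+\tfrac57s_4-4x\,s_3+\tfrac37s_2-2x\,s_1-\tfrac67=46656x^6+\tfrac{2592}7x^4+\tfrac{1380}{49}x^2+\tfrac{586}{343},\\
s_7&=6x\,s_6+\tfrac57s_5-4x\,s_4+\tfrac37s_3-2x\,s_2-\tfrac17s_1=279936x^7+2592x^5+\tfrac{1392}7x^3-\tfrac{62}{49}x .
\end{aligned}$$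
In the last line, for instance, the coefficient of $x$ is $\frac{3516}{343}+\frac{950}{343}-\frac{536}{49}+\frac{18}{49}-\frac{20}7-\frac67=\frac{638-518-182}{49}=-\frac{62}{49}$. It agrees with the first-order formula: for $n=7$, $r=1$, $\delta=1$ we found $[u^6]\frac1{M_0}=\frac{24\cdot7-2\cdot49-8}{343}=\frac{62}{343}$, so $s_7=-\frac{62}{343}\varepsilon+\cdots=-\frac{62}{49}x+\cdots$.

**Step 3: the value at $\varepsilon=\frac12$.** Here $x=\frac1{14}$. Over the common denominator $7^6=117649$ we have $279936x^6=\frac{4374}{7^6}$, $2592x^4=\frac{162}{7^4}=\frac{7938}{7^6}$, $\frac{1392}7x^2=\frac{348}{7^3}=\frac{119364}{7^6}$ and $\frac{62}{49}=\frac{148862}{7^6}$. So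
$$s_7(\Lambda')=\frac1{14}\cdot\frac{4374+7938+119364-148862}{117649}=\frac1{14}\cdot\frac{-17186}{117649}=-\frac{8593}{823543}<0 .$$
This proves Theorem B. $\blacksquare$

## Trace zero in order 8: a subset sum that must equal $-1$

For Theorem C only $n=8$ is left. We return to the block mechanism. Trace zero makes it sharper: if $B\ge0$ has trace zero, all its diagonal entries are zero, so every Frobenius block has trace *exactly* zero.

We again want three blocks with eigenvalue $1$, now all of trace zero, so of order at least $2$. In order 8 the sizes $2,3,3$ fit. Pure cycles do not work: for $p=(t^2-1)(t^3-1)^2$,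
$$p'=(t^3-1)\big[2t(t^3-1)+6t^2(t^2-1)\big]=2t\,(t^3-1)(4t^3-3t-1),\qquad 4t^3-3t-1=(t-1)(2t+1)^2 ,$$
and $\Lambda'$ is realized by the direct sum of $[0]$, a 3-cycle and the companion matrix of $t^3-\frac34t-\frac14$. So, as in order 6, we change a weight in one of the 3-blocks.

**Step 1: the polynomial.** Let
$$p(t)=(t^3-1)\left(t^3-\tfrac12t-\tfrac12\right)(t^2-1).$$
It is realized by a direct sum of nonnegative companion matrices, and $s_1(\Lambda)=0$.

**Step 2: factoring the derivative.** Since $t^3-\frac12t-\frac12=(t-1)(t^2+t+\frac12)$, we have $p=(t-1)^3c$ with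
$$2c=2(t^2+t+1)\left(t^2+t+\tfrac12\right)(t+1)=2t^5+6t^4+9t^3+8t^2+4t+1 .$$
As before, $p'=(t-1)^2[3c+(t-1)c']$. Here
$$2(t-1)c'=(t-1)(10t^4+24t^3+27t^2+16t+4)=10t^5+14t^4+3t^3-11t^2-12t-4,$$
and adding $6c=6t^5+18t^4+27t^3+24t^2+12t+3$ gives
$$2[3c+(t-1)c']=16t^5+32t^4+30t^3+13t^2-1=(2t+1)S(t),\qquad S(t)=8t^4+12t^3+9t^2+2t-1 .$$

**Step 3: the roots of $S$.** We count and locate the real ones. The quadratic $S''=96t^2+72t+18$ has discriminant $5184-6912<0$, so $S$ is strictly convex and has at most two real roots. Direct evaluation gives
$$S(0.2)=-0.1312,\quad S(0.225)>0.06,\quad S(-0.75)=0.03125,\quad S(-0.74)<-0.015 .$$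
So there are exactly two real roots, $\tau_1\in(0.2,0.225)$ and $\tau_2\in(-0.75,-0.74)$, and, since a double real root would be tangent and is excluded by the sign changes, the other two roots form a nonreal pair $\omega,\bar\omega$. Thus
$$\Lambda'=\{1,1,-\tfrac12,\tau_1,\tau_2,\omega,\bar\omega\},\qquad s_1(\Lambda')=\tfrac78s_1(\Lambda)=0 .$$

**Step 4: splitting the spectrum of a realizing matrix.** Suppose $B\ge0$ realizes $\Lambda'$. Its spectral radius is a real eigenvalue that is at least every real eigenvalue, so it is $1$. Since $\operatorname{tr}B=0$, every Frobenius block has trace $0$. A block with eigenvalue $1$ is not a zero block, so it is irreducible. Its spectral radius is at most $1$, hence equals $1$, and $1$ is a simple eigenvalue of it. So exactly two blocks have eigenvalue $1$. Let $L_1$ be the spectrum of one of them, and $L_2$ the union of the spectra of all other blocks. Each of $L_1,L_2$ contains $1$ exactly once and has sum $0$.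

**Step 5: the contradiction.** We look at the part without the nonreal pair. The numbers $\omega,\bar\omega$ lie in a single block, so one of $L_1,L_2$ contains neither. That list is $\{1\}\cup U$ with $U\subseteq\{-\frac12,\tau_1,\tau_2\}$ and $\sum U=-1$. The eight possible values of $\sum U$ are
$$0,\quad-\tfrac12,\quad\tau_1>0,\quad\tau_2>-0.75,\quad-\tfrac12+\tau_1>-\tfrac12,$$
$$-\tfrac12+\tau_2<-1.24,\quad\tau_1+\tau_2>-0.55,\quad-\tfrac12+\tau_1+\tau_2\in(-1.05,-1.015).$$
None of these equals $-1$. So $\Lambda'$ is not realizable. Together with the case $r=3$ of the Proposition, which covers $n\ge9$, this proves Theorem C. $\blacksquare$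

## Closedness of realizable polynomials, and positive counterexamples

All counterexamples so far are direct sums with many zero entries. To get entrywise positive ones we show that being a counterexample is an open condition. This amounts to a closedness statement.

**Lemma.** For each $m$, the set of monic degree-$m$ polynomials that are characteristic polynomials of nonnegative matrices is closed.

The difficulty is compactness: realizing matrices need not stay bounded. For instance, $\begin{pmatrix}0&j\\1/j&0\end{pmatrix}$ has characteristic polynomial $t^2-1$ for every $j\geq 1$. The cure is a diagonal scaling.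

**Step 1: replacing a realizing matrix by a bounded one.** We show that if $B\ge0$ has characteristic polynomial $q$, then so does some nonnegative matrix with all entries at most $\rho(B)$. Put $B$ in Frobenius normal form and delete the off-diagonal blocks; this does not change the characteristic polynomial. A zero block needs no change. An irreducible diagonal block $C$ has a positive eigenvector $x$ with $Cx=\rho(C)x$. Put $D=\operatorname{diag}(x)$. The matrix $D^{-1}CD$ is nonnegative and similar to $C$, and its $i$-th row sum is $(Cx)_i/x_i=\rho(C)\le\rho(B)$. So its entries are at most $\rho(B)$. Replace each $C$ by $D^{-1}CD$.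

**Step 2: passing to the limit.** We prove the Lemma. Let $q_j\to q$, where $q_j$ is the characteristic polynomial of $B_j\ge0$. The coefficients of the monic polynomials $q_j$ are bounded, so their roots are bounded, and hence so are the numbers $\rho(B_j)$. By Step 1 each $q_j$ is the characteristic polynomial of a nonnegative matrix $\widetilde B_j$ with entries at most $\rho(B_j)$. A subsequence of the $\widetilde B_j$ converges. Its limit is nonnegative and, by continuity of the coefficients, has characteristic polynomial $q$. $\blacksquare$

**Step 3: counterexamples form a relatively open set.** The coefficients of the monic polynomial $p'/n$ depend continuously on $A$. The counterexamples of order $n$ are the nonnegative $A$ for which $p'/n$ lies outside the set of the Lemma with $m=n-1$. They are the preimage of an open set under a continuous map, so they form a relatively open subset of the nonnegative $n\times n$ matrices.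

**Step 4: positive counterexamples.** We finish Theorem A. A counterexample $A$ of order $n$ exists for $n=6$ by the explicit matrix above, and for each $n\ge7$ by the case $r=1$ of the Proposition. Let $J$ be the all-ones matrix. For $\eta>0$ the matrix $A+\eta J$ is entrywise positive, and it tends to $A$ as $\eta\to0$. By Step 3 it is a counterexample for all small $\eta>0$. This proves Theorem A. $\blacksquare$

**Step 5: the trace-zero version.** The same argument applies to Theorem C. If $A$ is one of the trace-zero counterexamples of order $n\ge8$, its diagonal is zero. Then $A+\eta(J-I)$ is nonnegative with trace zero and all off-diagonal entries positive, and by Step 3 it is a counterexample for all small $\eta>0$. $\blacksquare$
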